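\title{The Normal Identity Problem in free groups}

\begin{abstract}
Given a finite subset $S$ of a group, the Normal Identity Problem asks whether the identity is a nonempty product of conjugates of elements of $S$; equivalently, whether no bi-invariant partial order makes all elements of $S$ strictly positive. We prove that this problem is undecidable in the free group $F_n$ for every $n\ge 2$. It is $\Sigma^0_1$-complete, already for sets of bounded size, and it is many-one equivalent to the uniform problem for finitely presented groups. The main step simulates the relators of a finite presentation inside a free group by finitely many strict inequalities that force them to be infinitesimal.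
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a group with identity $e$ and let $S\subseteq G$. The \emph{normal subsemigroup generated by $S$} is the set $T_G(S)$ of all products
\[
g_1s_1g_1^{-1}\,g_2s_2g_2^{-1}\cdots g_ks_kg_k^{-1}\qquad(k\ge1,\ s_i\in S,\ g_i\in G).
\]
It is the smallest subset of $G$ that contains $S$ and is closed under products and under conjugation by elements of $G$; such subsets are called \emph{normal subsemigroups}. The products are nonempty, so $T_G(\emptyset)=\emptyset$, and $e$ may or may not belong to $T_G(S)$.

Let $G$ be finitely generated, with a fixed finite generating set. The \emph{Normal Identity Problem} in $G$, written $\mathrm{NIP}(G)$, asks for an algorithm that, given a finite set $S\subseteq G$ whose elements are written as words in the generators and their inverses, decides whether $e\in T_G(S)$. Let $F_n$ be the free group of rank $n$ with a fixed free basis as generating set. The question answered here, posed in \cite{OG}, is whether $\mathrm{NIP}(F_n)$ is decidable for every $n\ge2$.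

The problem is a consistency problem for inequalities. A \emph{bi-invariant partial order} on $G$ is a transitive, irreflexive relation $<$ such that $a<b$ implies $gah<gbh$ for all $g,h\in G$; an element $s$ is \emph{strictly positive} if $e<s$.

\begin{lemma}\label{lem:order}
For $S\subseteq G$, there is a bi-invariant partial order on $G$ in which all elements of $S$ are strictly positive if and only if $e\notin T_G(S)$.
\end{lemma}

\begin{proof}
Let $<$ be such an order and let $C$ be the set of strictly positive elements. If $a,b\in C$, then $e<a=ae<ab$, and $e=geg^{-1}<gag^{-1}$ for every $g$. So $C$ is a normal subsemigroup containing $S$, whence $T_G(S)\subseteq C$, and $e\notin C$ by irreflexivity. Conversely, let $e\notin T=T_G(S)$ and define $a<b$ to mean $a^{-1}b\in T$. This relation is transitive because $a^{-1}c=(a^{-1}b)(b^{-1}c)$, bi-invariant because $(gah)^{-1}(gbh)=h^{-1}(a^{-1}b)h$, and irreflexive because $e\notin T$.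
\end{proof}

An inequality $a<b$ is the same as $e<a^{-1}b$. So an instance of $\mathrm{NIP}(G)$ is a finite system of strict inequalities in $G$, and a product of conjugates equal to $e$ is a derivation of the contradiction $e<e$.

\begin{example}\label{ex:easy}
If $s\in S$ has finite order $k$, then $e=s^k\in T_G(S)$; in a finite group every nonempty $S$ is a positive instance. In $\mathbb Z$ we have $0\in T_{\mathbb Z}(S)$ if and only if $0\in S$ or $S$ contains both a positive and a negative integer. Indeed, if $a,b>0$ and $a,-b\in S$, then $b$ copies of $a$ and $a$ copies of $-b$ add up to $0$; and if all elements of $S$ are nonzero and of the same sign, then so is every nonempty sum of them. In $\mathbb Z^d$, clearing denominators shows that $0\in T_{\mathbb Z^d}(\{s_1,\dots,s_r\})$ if and only if the system $\sum\lambda_is_i=0$, $\sum\lambda_i=1$, $\lambda_i\ge0$ has a rational solution, and this can be decided by eliminating the $\lambda_i$ one at a time.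
\end{example}

What should one expect in $F_n$? If $R$ is a nonempty subset of a free group $F$ with basis $X$, then $T_F(R\cup R^{-1})$ is the normal closure of $R$. Deciding whether a given \emph{arbitrary} word lies in $T_F(S)$ therefore contains the word problem of the group $\langle X\mid R\rangle$. But the Normal Identity Problem asks only about $e$, and a set $S$ containing both $r$ and $r^{-1}$ is a positive instance for a trivial reason. Strict inequalities cannot express an equation $r=e$, so there seems to be no way to bring relators in, and in the free group itself equality and conjugacy of words are decided by free and cyclic reduction. One might guess from this that the problem is decidable. It is not.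

\begin{theorem}\label{thm:main}
For every $n\ge2$ the Normal Identity Problem in $F_n$ is undecidable.
\end{theorem}

To state a sharper result, we regard a decision problem as the set of its positive instances, coded as natural numbers or strings. A problem $A$ is \emph{many-one reducible} to $B$, written $A\le_mB$, if there is a total computable function $f$ such that $a\in A$ if and only if $f(a)\in B$; then $A$ is decidable if $B$ is. The problems are \emph{many-one equivalent} if $A\le_mB$ and $B\le_mA$. A problem is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable set is many-one reducible to it; the halting problem is an example. The \emph{uniform NIP} is the following problem: given a finite presentation of a group $Q$ and a finite set $W$ of words in its generators and their inverses, decide whether $e\in T_Q(W)$.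

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(1)] For each $n\ge2$, the uniform NIP for finitely presented groups is many-one equivalent to $\mathrm{NIP}(F_n)$.
\item[(2)] For each $n\ge2$, $\mathrm{NIP}(F_n)$ is $\Sigma^0_1$-complete under many-one reductions. This holds already for sets $S$ with at most $N$ elements, where $N$ is a constant independent of $n$.
\item[(3)] The Normal Identity Problem in $F_1=\mathbb Z$ is decidable. So for $n\ge1$, $\mathrm{NIP}(F_n)$ is decidable if and only if $n=1$.
\item[(4)] If a finitely generated group $M$ maps onto a nonabelian free group, then $\mathrm{NIP}(M)$ is undecidable.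
\item[(5)] For $n\ge2$ there is no algorithm deciding, for finite $S\subset F_n$, whether some bi-invariant partial order on $F_n$ makes all elements of $S$ strictly positive.
\end{itemize}
\end{theorem}

The proof is a chain of three reductions. Section~\ref{sec:free} passes from a finitely presented group to a free group; this is the central step, and it removes the obstacle described above. Section~\ref{sec:rank} lowers the rank of the free group to $2$ by means of wreath products. Section~\ref{sec:word} encodes a word problem in the uniform NIP by means of an HNN extension. Section~\ref{sec:proofs} assembles the pieces. The textbook results that we use are recalled where they are needed, and all of them can be found in \cite[Ch.~IV]{LS}. Throughout, $[a,b]=aba^{-1}b^{-1}$.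

\section{Homomorphisms and the affine group}\label{sec:hom}

A positive instance is certified by a product equal to $e$. Negative instances will be certified by homomorphisms.

\begin{lemma}\label{lem:hom}
Let $f\colon A\to B$ be a homomorphism and $S\subseteq A$.
\begin{itemize}
\item[(a)] If $e\in T_A(S)$, then $e\in T_B(f(S))$.
\item[(b)] If $f(S)$ lies in a normal subsemigroup of $B$ that does not contain $e$, then $e\notin T_A(S)$.
\end{itemize}
\end{lemma}

\begin{proof}
The map $f$ sends a nonempty product of conjugates of elements of $S$ to a nonempty product of conjugates of elements of $f(S)$. This gives (a), and (b) follows from (a) and the minimality of $T_B(f(S))$.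
\end{proof}

The target that we need in (b) is a group with two positive elements of incomparable size.

\begin{example}\label{ex:affine}
Let $\Gamma$ be the group, under composition, of the maps $\xi\mapsto\lambda\xi+\mu$ of $\mathbb R$ with $\lambda>0$, and let $\Gamma_+$ consist of the maps with $\lambda>1$, or with $\lambda=1$ and $\mu>0$. Then $\Gamma_+$ is a normal subsemigroup that does not contain $e$. It is closed under products, since the slopes $\lambda$ multiply and, for two translations, the numbers $\mu$ add. It is closed under conjugation, since conjugation preserves the slope, and conjugating the translation by $\mu$ by the map $\xi\mapsto\lambda\xi+\nu$ gives $\xi\mapsto\lambda\big((\xi-\nu)/\lambda+\mu\big)+\nu=\xi+\lambda\mu$, the translation by $\lambda\mu$.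

Put $U(\xi)=\xi+1$ and $D(\xi)=3\xi$. Both lie in $\Gamma_+$, and $DUD^{-1}=U^3$. For every $m$ the map $U^{-m}D$ has slope $3$ and lies in $\Gamma_+$: in the order defined by $\Gamma_+$, the dilation $D$ exceeds every power of $U$. As a first application, take the free group $F$ on $x,t$ and map $x\mapsto D$, $t\mapsto U$. Then $[x,t]\mapsto U^2\in\Gamma_+$, so $e\notin T_F(\{[x,t]\})$. No homomorphism to an abelian group detects this, since $[x,t]$ is sent to the identity.
\end{example}

\section{From finitely presented groups to free groups}\label{sec:free}

Let $Q=\langle X\mid R\rangle$ be a finite presentation and $W$ a finite set of words in $X^{\pm1}$. We want a finite subset $S$ of a free group that is a positive instance exactly when $e\in T_Q(W)$. The equations $r=e$ are not available. The idea is to demand instead that the relators be \emph{small} and the words in $W$ be \emph{large}. If a product of conjugates of elements of $W$ is trivial in $Q$, then in the free group it is at once a product of large positive elements and a product of conjugates of small elements, and this should be contradictory.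

\subsection*{Calculating with inequalities}
Let $T$ be a normal subsemigroup of a group $H$, which may or may not contain $e$. Write $a<b$ if $a^{-1}b\in T$, and $a\le b$ if $a^{-1}b\in P:=T\cup\{e\}$. The set $P$ is a submonoid closed under conjugation.

\begin{lemma}\label{lem:preorder}
For all $a,b,c,d\in H$ the following hold.
\begin{itemize}
\item[(a)] $a<b$ if and only if $ba^{-1}\in T$.
\item[(b)] The relation $\le$ is reflexive and transitive.
\item[(c)] If $a\le b$ and $c\le d$, then $ac\le bd$. In particular, an inequality may be multiplied on either side by any element, conjugated, and raised to a power $m\ge0$.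
\item[(d)] If $a\le b$, then $b^{-1}\le a^{-1}$.
\item[(e)] If $a\in T$ and $a\le e$, then $e\in T$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds because $ba^{-1}=a(a^{-1}b)a^{-1}$, and (b) because $e\in P$ and $a^{-1}c=(a^{-1}b)(b^{-1}c)$. For (c), write $(ac)^{-1}bd=\big(c^{-1}(a^{-1}b)c\big)(c^{-1}d)\in P$; the special cases follow using $g\le g$. For (d), multiply $a\le b$ by $b^{-1}$ on the left and by $a^{-1}$ on the right. In (e) we have $a^{-1}\in P$. Either $a^{-1}=e$, and then $e=a\in T$, or $a^{-1}\in T$, and then $e=aa^{-1}\in T$.
\end{proof}

\subsection*{Small and large elements}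
Adjoin a new generator $t$ with $e<t$ as a unit of measurement, and call an element small if it lies between $t^{-m}$ and $t^m$ for some $m$. The relators are made small by $t^{-1}<r<t$. A word that is trivial in $Q$ is a product of \emph{conjugates} of relators and their inverses, so smallness must survive conjugation; for this we require $gtg^{-1}<t^2$ for each $g\in X^{\pm1}$. Finally, $w\in W$ should be large, that is, $t^m<w$ for all $m$. These are infinitely many inequalities, and $S$ has to be finite. Example~\ref{ex:affine} suggests the remedy: an element that expands $t$ by conjugation, as $D$ expands $U$, should exceed all powers of $t$. This is true in every group and follows from two inequalities.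

\begin{lemma}\label{lem:dominate}
In the setting of Lemma~\ref{lem:preorder}, let $x,t\in H$ satisfy $e\le x$ and $t^2\le xtx^{-1}$. Then $t^m\le x$ for all $m\ge0$.
\end{lemma}

\begin{proof}
Raising $t^2\le xtx^{-1}$ to the power $m$ and using $x^{-1}\le e$, we get $t^{2m}\le xt^mx^{-1}\le xt^m$. Multiply on the right by $t^{-m}$.
\end{proof}

So we adjoin a second generator $x$ with these two properties and require $x<w$. Let $F$ be the free group on $X\sqcup\{x,t\}$, and let $S=S(X,R,W)\subset F$ consist of the elements in the left column below. The middle column states what it means, by Lemma~\ref{lem:preorder}(a) or by definition, for these elements to lie in $T$.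
\[
\begin{array}{llll}
\text{(i)} & t & e<t & \\[2pt]
\text{(ii)} & rt,\ \ r^{-1}t & t^{-1}<r<t & (r\in R)\\[2pt]
\text{(iii)} & t^2\,gt^{-1}g^{-1} & gtg^{-1}<t^2 & (g\in X\cup X^{-1})\\[2pt]
\text{(iv)} & x,\ \ xtx^{-1}t^{-2} & e<x,\ \ t^2<xtx^{-1} & \\[2pt]
\text{(v)} & x^{-1}w & x<w & (w\in W)
\end{array}
\]
The set $S$ has at most $3+2|X|+2|R|+|W|$ elements and is computable from $X,R,W$.

\begin{proposition}\label{prop:free}
We have $e\in T_F(S)$ if and only if $e\in T_Q(W)$.
\end{proposition}

\begin{example}\label{ex:small}
Let $Q=\langle g\mid g^2\rangle$ and $W=\{g\}$, so that $e=g\cdot g\in T_Q(W)$. In $F$, the free group on $g,x,t$, Lemma~\ref{lem:dominate} and the inequalities (iv), (v), (ii) give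
\[
t^2\le x\le x^2\le g^2\le t,
\]
so $t\le e$, and $e\in T_F(S)$ by Lemma~\ref{lem:preorder}(e). The chain unfolds into an explicit product. Put $y=xtx^{-1}t^{-2}\in S$, so that $yt^2=xtx^{-1}$. Then
\begin{align*}
y\cdot t^2yt^{-2}\cdot t^4xt^{-4}&=(yt^2)(yt^2)\,xt^{-4}=xt^2x^{-1}\,xt^{-4}=xt^{-2},\\
x^{-1}(x^{-1}g)x\cdot x^{-1}g\cdot g^{-2}t&=x^{-2}t,
\end{align*}
so $xt^{-2}$ and $x^{-2}t$ are products of three conjugates of elements of $S$ each, and
\[
e=(x^{-2}t)\cdot t^{-1}\big(x\cdot xt^{-2}\cdot t\big)t
\]
is a product of eight.

Now drop the relator: $Q=\langle g\mid\ \rangle=\mathbb Z$ and $W=\{g\}$, a negative instance. Here $S=\{t,\ t^2gt^{-1}g^{-1},\ t^2g^{-1}t^{-1}g,\ x,\ y,\ x^{-1}g\}$. Suppose that a nonempty product of conjugates of these elements is trivial. The exponent sum of $g$ is $1$ on $x^{-1}g$ and $0$ on the other five elements, so no conjugate of $x^{-1}g$ occurs. The homomorphism $g\mapsto e$, $x\mapsto D$, $t\mapsto U$ sends $x$ to $D$ and each of the other four elements to $U$, so the product is sent into $\Gamma_+$, a contradiction. The general proof uses the same two homomorphisms, one onto $Q$ and one to $\Gamma$.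
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:free}]
Suppose first that a nonempty product $\Pi$ of conjugates of elements of $S$ is trivial in $F$. We show that a factor of type (v) occurs, and then we erase everything else.

Define $\rho\colon F\to\Gamma$ by $\rho(g)=e$ for $g\in X$, $\rho(x)=D$ and $\rho(t)=U$. Then $\rho(r)=e$ for $r\in R$, because $r$ is a word in $X^{\pm1}$. Hence
\[
\rho(t)=\rho(r^{\pm1}t)=U,\qquad \rho(t^2gt^{-1}g^{-1})=U^2U^{-1}=U,\qquad \rho(xtx^{-1}t^{-2})=U^3U^{-2}=U,
\]
and $\rho(x)=D$. All elements of types (i)--(iv) are thus mapped into $\Gamma_+$, and by Lemma~\ref{lem:hom}(b) no nonempty product of their conjugates is trivial. So at least one factor of $\Pi$ is a conjugate of some $x^{-1}w$.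

Let $\eta\colon F\to Q$ be the natural map on $X$, with $\eta(x)=\eta(t)=e$. It sends $t$, $r^{\pm1}t$, $t^2gt^{-1}g^{-1}$, $x$ and $xtx^{-1}t^{-2}$ to $e$, and $x^{-1}w$ to $w$. Therefore $\eta(\Pi)=e$ is the product of the images of the factors of type (v), which is a nonempty product of conjugates of elements of $W$ in $Q$. So $e\in T_Q(W)$.

Conversely, suppose $e\in T_Q(W)$. Let $\le$ be defined by $T=T_F(S)$, so that (i)--(v) hold, and let $F(X)\le F$ be the subgroup generated by $X$. Consider the set of small elements
\[
I=\{a\in F:\ t^{-m}\le a\le t^m\ \text{for some }m\ge0\}.
\]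
It is a subgroup: it contains $e$, it is closed under inverses by Lemma~\ref{lem:preorder}(d), and if $t^{-m}\le a\le t^m$ and $t^{-l}\le b\le t^l$, then $t^{-m-l}\le ab\le t^{m+l}$ by Lemma~\ref{lem:preorder}(c). It contains $t$, since (i) gives $t^{-1}\le e\le t$, and it contains $R$ by (ii). It is normalized by $F(X)$. Indeed, let $g\in X^{\pm1}$ and $t^{-m}\le a\le t^m$. By (iii) we have $gt^mg^{-1}=(gtg^{-1})^m\le t^{2m}$, hence also $t^{-2m}\le gt^{-m}g^{-1}$, and so
\[
t^{-2m}\le gt^{-m}g^{-1}\le gag^{-1}\le gt^mg^{-1}\le t^{2m}.
\]
Thus $gIg^{-1}\subseteq I$ for every letter $g\in X^{\pm1}$, and by induction on length $hIh^{-1}\subseteq I$ for every $h\in F(X)$. It follows that $I$ contains the normal closure of $R$ in $F(X)$; that is, every word in $X^{\pm1}$ that is trivial in $Q$ lies in $I$.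

Since $e\in T_Q(W)$, there are $k\ge1$, $w_i\in W$ and $h_i\in F(X)$ such that $w^*=\prod_{i=1}^kh_iw_ih_i^{-1}$ is trivial in $Q$. Then $w^*\in I$, so $w^*\le t^m$ for some $m\ge0$. By (iv) and (v) we have $e\le x\le w_i$, so $e\le h_iw_ih_i^{-1}$ for all $i$. Replacing the factors with $i\ge2$ by $e$ gives $h_1w_1h_1^{-1}\le w^*\le t^m$, that is, $w_1\le h_1^{-1}t^mh_1$. The element $h_1^{-1}t^mh_1$ lies in $I$, so it is at most $t^M$ for some $M\ge0$. With Lemma~\ref{lem:dominate}, which applies by (iv), we obtain
\[
t^{M+1}\le x\le w_1\le t^M .
\]
Multiplying by $t^{-M}$ gives $t\le e$. As $t\in T$, Lemma~\ref{lem:preorder}(e) yields $e\in T$.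
\end{proof}

\begin{remark}\label{rem:slack}
The inequalities (i)--(iv) are strict, so each must leave room, and $\rho$ is the model which shows that they do. The exponent $2$ in (iii) cannot be lowered to $1$: the elements $tgt^{-1}g^{-1}$ and $tg^{-1}t^{-1}g$ satisfy $(tgt^{-1}g^{-1})\cdot g(tg^{-1}t^{-1}g)g^{-1}=e$, so the instance would be positive for every $Q$ with $X\neq\emptyset$ and every $W$. For the same reason $D$ has slope $3$: slope $2$ would send $xtx^{-1}t^{-2}$ to $e\notin\Gamma_+$. If $W=\emptyset$, the first half of the proof shows that $e\notin T_F(S)$, in agreement with $T_Q(\emptyset)=\emptyset$.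
\end{remark}

\section{From rank $k$ to rank two}\label{sec:rank}

The free group in Proposition~\ref{prop:free} has rank $|X|+2$, which may be large. We need maps between groups under which the answer to the Normal Identity Problem does not change.

\begin{definition}
A homomorphism $\varphi\colon A\to B$ is \emph{reflecting} if for every $S\subseteq A$, $e\in T_B(\varphi(S))$ implies $e\in T_A(S)$. By Lemma~\ref{lem:hom}(a) the two conditions are then equivalent.
\end{definition}

\begin{lemma}\label{lem:reflect}
Let $\varphi\colon A\to B$ and $\psi\colon B\to C$ be homomorphisms.
\begin{itemize}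
\item[(a)] If $\varphi$ and $\psi$ are reflecting, then so is $\psi\varphi$.
\item[(b)] If $\psi\varphi$ is reflecting, then so is $\varphi$. In particular, $\varphi$ is reflecting if it has a left inverse homomorphism.
\item[(c)] If $A$ and $B$ are finitely generated and $\varphi$ is reflecting, then $\mathrm{NIP}(A)\le_m\mathrm{NIP}(B)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $e\in T_C(\psi\varphi(S))$ we get $e\in T_B(\varphi(S))$ and then $e\in T_A(S)$. (b) From $e\in T_B(\varphi(S))$ we get $e\in T_C(\psi\varphi(S))$ by Lemma~\ref{lem:hom}(a), and then $e\in T_A(S)$; the identity map is reflecting. (c) Fix words in the generators of $B$ for the images of the generators of $A$ and substitute them in the input.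
\end{proof}

Raising the rank is therefore easy. For $n\ge2$ the inclusion of $F_2$ in $F_n$ on the first two basis elements has a left inverse, which kills the other basis elements, so it is reflecting. Lowering the rank is harder. For $k>2$ no homomorphism $F_k\to F_2$ has a left inverse, because a left inverse would map $F_2$ onto $F_k$ and hence onto $\mathbb Z^k$. Moreover, new conjugators create new relations. Let $F_k$ have basis $a_1,\dots,a_k$ and $F_2$ have basis $p,q$, and consider the map $a_i\mapsto q^ipq^{-i}$ and the set $S=\{a_1,a_2^{-1}\}$. A homomorphism $F_k\to\mathbb Z$ with $a_1\mapsto1$, $a_2\mapsto-1$ shows that $e\notin T_{F_k}(S)$. But the images of $a_1$ and $a_2$ are conjugate in $F_2$, so the image of $S$ is a positive instance.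

By Lemma~\ref{lem:reflect}(b) it suffices to find a reflecting map from $F_k$ to \emph{some} group $C$ that factors through $F_2$. So we look for a source of reflecting maps into groups with enough room.

For a group $A$, the \emph{unrestricted wreath product} $A\operatorname{Wr}\mathbb Z=A^{\mathbb Z}\rtimes\langle\tau\rangle$ is the semidirect product of the group $A^{\mathbb Z}$ of all functions $\mathbb Z\to A$, under pointwise multiplication, with an infinite cyclic group $\langle\tau\rangle$ acting by the shift $(\tau f\tau^{-1})(n)=f(n-1)$. Every element has the form $f\tau^n$ with $f\in A^{\mathbb Z}$. The \emph{support} of $f$ is the set of $n$ with $f(n)\ne e$. For $a\in A$ let $\delta_n(a)$ be the function with value $a$ at $n$ and $e$ elsewhere. The map $\delta_0\colon A\to A\operatorname{Wr}\mathbb Z$ is an injective homomorphism. Conjugation in the wreath product can move $\delta_0(a)$ to another coordinate, but within a coordinate it does nothing that conjugation in $A$ could not do.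

\begin{lemma}\label{lem:wreath}
The map $\delta_0\colon A\to A\operatorname{Wr}\mathbb Z$ is reflecting.
\end{lemma}

\begin{proof}
We have $\tau^n\delta_0(s)\tau^{-n}=\delta_n(s)$, so the conjugate of $\delta_0(s)$ by $f\tau^n$ is $\delta_n\big(f(n)sf(n)^{-1}\big)$. Suppose a nonempty product $\prod_j\delta_{n_j}(c_j)$ of such conjugates, each $c_j$ being a conjugate in $A$ of an element of $S$, equals $e$. Its value at the coordinate $n_1$ is the product, in the given order, of those $c_j$ with $n_j=n_1$. This product is nonempty and equals $e$, so $e\in T_A(S)$.
\end{proof}

It remains to reach all the $\delta_0(a_i)$ from two elements. One can store finitely many elements as the values of a single function $f$ and bring any of them to the coordinate $0$ by a power of the shift. The shifted function carries unwanted values at other coordinates, but the commutator of two shifts whose supports meet only in $0$ is supported at $0$. This produces only commutators of the stored elements. Hence we use two wreath products: in the first, each $\delta_0(a_i)$ becomes a commutator of elements $b_i$ and $b_0$; in the second, $b_0,\dots,b_k$ are stored in one function.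

For $0\le i\le k$ put $p_i=q^{2^i}pq^{-2^i}\in F_2$, and define
\[
\varphi_k\colon F_k\to F_2,\qquad \varphi_k(a_i)=[p_i,p_0]\quad(1\le i\le k).
\]

\begin{proposition}\label{prop:rank}
The homomorphism $\varphi_k$ is reflecting and injective.
\end{proposition}

\begin{proof}
Let $A=F_k$, $A_1=A\operatorname{Wr}\mathbb Z$ with shift $\tau$, and $A_2=A_1\operatorname{Wr}\mathbb Z$ with shift $\theta$. Write $\delta_0$ for both maps $A\to A_1$ and $A_1\to A_2$. We construct $\Psi\colon F_2\to A_2$ with $\Psi\varphi_k=\delta_0\delta_0$. Since $\delta_0\delta_0$ is injective, and reflecting by Lemmas~\ref{lem:wreath} and~\ref{lem:reflect}(a), the map $\varphi_k$ is then injective, and reflecting by Lemma~\ref{lem:reflect}(b).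

\emph{First wreath product.} Let $b_0=\tau$, and for $1\le i\le k$ let $b_i\in A^{\mathbb Z}$ be the step function with value $a_i$ at all $n\ge0$ and $e$ at all $n<0$. Its support is infinite, which is why the wreath product is unrestricted. The commutator $[b_i,b_0]=b_i\cdot(\tau b_i\tau^{-1})^{-1}$ is the function $n\mapsto b_i(n)b_i(n-1)^{-1}$, which equals $a_ia_i^{-1}=e$ for $n>0$, equals $a_i$ for $n=0$, and equals $e$ for $n<0$. Thus $[b_i,b_0]=\delta_0(a_i)$.

\emph{Second wreath product.} Let $f\in A_1^{\mathbb Z}$ be given by $f(-2^j)=b_j$ for $0\le j\le k$ and $f(n)=e$ for all other $n$. Define $\Psi(p)=f$ and $\Psi(q)=\theta$. Then $\Psi(p_i)$ is the function $n\mapsto f(n-2^i)$. It has the value $b_j$ at $2^i-2^j$ for $0\le j\le k$, in particular the value $b_i$ at $0$, and the value $e$ elsewhere. For $k=2$ the three functions are as follows, a dot standing for $e$: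
\[
\begin{array}{c|ccccccc}
n&-3&-2&-1&0&1&2&3\\\hline
\Psi(p_0)&b_2&\cdot&b_1&b_0&\cdot&\cdot&\cdot\\
\Psi(p_1)&\cdot&b_2&\cdot&b_1&b_0&\cdot&\cdot\\
\Psi(p_2)&\cdot&\cdot&\cdot&b_2&\cdot&b_1&b_0
\end{array}
\]
The first row meets each of the others only in the column $n=0$. In general, let $i\ge1$ and let $n$ lie in the supports of both $\Psi(p_i)$ and $\Psi(p_0)$. Then $n=2^i-2^j=1-2^l$ for some $j,l\ge0$, so $2^i+2^l=1+2^j$. If $l\ge1$, the left side is even and at least $4$; evenness forces $j=0$, and then the right side is $2$, a contradiction. So $l=0$ and $n=0$.

The commutator $[\Psi(p_i),\Psi(p_0)]$ is computed pointwise. At $n\ne0$ one of the two values is $e$, so the commutator has value $e$, and at $0$ it has value $[b_i,b_0]$. Hence $\Psi\varphi_k(a_i)=\delta_0([b_i,b_0])=\delta_0\delta_0(a_i)$. The homomorphisms $\Psi\varphi_k$ and $\delta_0\delta_0$ agree on a basis of $F_k$, so they are equal.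
\end{proof}

The powers of $2$ serve only to separate the supports. If $b_j$ were stored at $-j$ and $p_i$ were $q^ipq^{-i}$, then for $k\ge2$ the function $[\Psi(p_1),\Psi(p_0)]$ would have at $-1$ the value $[b_2,b_1]$, which is the nontrivial function equal to $[a_2,a_1]$ at all $n\ge0$.

\section{A word problem inside the uniform problem}\label{sec:word}

Let $G=\langle Y\mid E\rangle$ be a finitely presented group and $u$ a word in $Y^{\pm1}$. The instance $\{u\}$ of $\mathrm{NIP}(G)$ does not test whether $u=e$, since it is also positive when $u$ has finite order or is conjugate to $u^{-1}$. For a \emph{central} element $z$ of a group $Q$ conjugation plays no role: $T_Q(\{z\})=\{z^k:k\ge1\}$, and $e\in T_Q(\{z\})$ exactly when $z$ has finite order. So we build a group with a central element $z$ that is trivial if $u=e$ and has infinite order otherwise. A relation $svs^{-1}=vz$ forces $z=e$ when $v=e$. It also forces $z^m=e$ when $v^m=e$, because $sv^ms^{-1}=v^mz^m$; therefore $v=u$ is not a safe choice. We need a word $v$ that is trivial if $u=e$ and has infinite order if not, and a commutator of $u$ with a new free generator is such a word.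

We recall two facts from \cite[Ch.~IV]{LS}.

\emph{Normal forms in free products.} In $A*B$, a product $g_1\cdots g_l$ with $l\ge1$ whose terms are nontrivial and lie alternately in $A$ and in $B$ is nontrivial.

\emph{HNN extensions (Higman--Neumann--Neumann).} Let $\vartheta\colon C\to C'$ be an isomorphism between subgroups of a group $L$. The group obtained from a presentation of $L$ by adding a generator $s$ and the relations $sgs^{-1}=\vartheta(g)$, for $g$ in $C$ or equivalently in a generating set of $C$, is the HNN extension of $L$ along $\vartheta$, and the natural map from $L$ to it is injective.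

Take new letters $c,s,z$, put $v=[u,c]=ucu^{-1}c^{-1}$, and define
\[
Q_u=\big\langle\, Y,c,s,z\ \big|\ E,\ [z,y]\ (y\in Y),\ [z,c],\ [z,s],\ svs^{-1}z^{-1}v^{-1}\,\big\rangle .
\]
The last relator says $svs^{-1}=vz$. The presentation has $|Y|+3$ generators and $|E|+|Y|+3$ relators, whatever $u$ is, and it is computable from $u$.

\begin{proposition}\label{prop:word}
We have $e\in T_{Q_u}(\{z\})$ if and only if $u=e$ in $G$.
\end{proposition}

\begin{proof}
If $u=e$ in $G$, then $u=e$ in $Q_u$, since the relators $E$ hold there. So $v=e$, the last relation gives $z=e$, and $e=z\in T_{Q_u}(\{z\})$.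

Suppose $u\ne e$ in $G$. Let $L=(G*\langle c\rangle)\times\langle z\rangle$ with $c$ and $z$ of infinite order; it has the presentation $\langle Y,c,z\mid E,\ [z,y]\ (y\in Y),\ [z,c]\rangle$. For $m\ge1$ the product $v^m=(u\cdot c\cdot u^{-1}\cdot c^{-1})^m$ has $4m$ nontrivial terms lying alternately in $G$ and $\langle c\rangle$, so $v^m\ne e$, and $v$ has infinite order. The elements $v$ and $z$ commute and lie in different direct factors of $L$, so $v^iz^j=e$ only for $i=j=0$. Thus $C=\langle v,z\rangle$ is free abelian with basis $v,z$, and $v\mapsto vz$, $z\mapsto z$ defines an automorphism $\vartheta$ of $C$. The HNN extension of $L$ along $\vartheta$ has the additional generator $s$ and the additional relations $svs^{-1}=vz$ and $szs^{-1}=z$, so it is $Q_u$. Hence $L$ embeds in $Q_u$, and $z$ has infinite order in $Q_u$. Since $z$ commutes with all generators of $Q_u$, it is central, and a product of $k\ge1$ conjugates of $z$ is $z^k\ne e$.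
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Fix $n\ge2$ and regard $F_2$ as the subgroup of $F_n$ generated by the first two basis elements. Given a finite presentation $Q=\langle X\mid R\rangle$ and a finite set $W$ of words, put $k=|X|+2$, identify the free group on $X\sqcup\{x,t\}$ with $F_k$ by numbering its basis, and let $S^*(X,R,W)\subset F_2\le F_n$ be the set of reduced words representing $\varphi_k(S(X,R,W))$. This set is computable from the data, since $\varphi_k$ is given by a formula in $k$, and
\begin{equation}\label{eq:size}
|S^*(X,R,W)|\le 3+2|X|+2|R|+|W| .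
\end{equation}
By Proposition~\ref{prop:free}, Proposition~\ref{prop:rank} and the fact that the inclusion $F_2\le F_n$ is reflecting,
\begin{equation}\label{eq:chain}
e\in T_Q(W)\iff e\in T_{F_k}(S)\iff e\in T_{F_2}(S^*)\iff e\in T_{F_n}(S^*).
\end{equation}
For a finitely presented group $G=\langle Y\mid E\rangle$ and a word $u$ in $Y^{\pm1}$, let $S^*_u$ be this set for the presentation of $Q_u$ and $W=\{z\}$. Proposition~\ref{prop:word} and \eqref{eq:chain} give
\begin{equation}\label{eq:word}
u=e\text{ in }G\iff e\in T_{F_n}(S_u^*),
\end{equation}
so $u\mapsto S_u^*$ is a many-one reduction of the word problem of $G$ to $\mathrm{NIP}(F_n)$.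

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the Novikov--Boone theorem \cite[Ch.~IV]{LS} there is a finitely presented group $G$ with undecidable word problem. By \eqref{eq:word}, an algorithm for $\mathrm{NIP}(F_n)$ would solve it.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) The map $(\langle X\mid R\rangle,W)\mapsto S^*(X,R,W)$ reduces the uniform NIP to $\mathrm{NIP}(F_n)$ by \eqref{eq:chain}. In the other direction, send $S\subset F_n$ to the pair consisting of the presentation of $F_n$ without relators and $S$.

(2) The problem $\mathrm{NIP}(F_n)$ is recursively enumerable: given $S$, list all nonempty products of conjugates of elements of $S$, reduce each freely, and stop if the empty word appears. The same holds for its restriction to inputs with at most $N$ elements. For hardness it suffices, by \eqref{eq:word}, to have a finitely presented group to whose word problem a $\Sigma^0_1$-complete set $K\subseteq\mathbb N$ is many-one reducible. We first encode $K$ in a group with infinitely many relators and then embed that group in a finitely presented one. Two more facts from \cite[Ch.~IV]{LS} are needed.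

\emph{Amalgamated products.} Let $B_i\le H_i$ for $i=1,2$, and let $\vartheta\colon B_1\to B_2$ be an isomorphism. In the group obtained from $H_1*H_2$ by imposing $b=\vartheta(b)$ for $b$ in a generating set of $B_1$, both $H_1$ and $H_2$ embed, and their images intersect exactly in the common image of $B_1$ and $B_2$. This is a consequence of the normal form theorem.

\emph{Higman's embedding theorem (1961).} A group with finitely many generators and a recursively enumerable set of relators embeds in a finitely presented group.

For $i=1,2$ let $H_i$ be free on $\alpha_i,\beta_i$, and put $\beta_i^{(m)}=\alpha_i^{-m}\beta_i\alpha_i^m$ for $m\in\mathbb Z$. These elements are a free basis of the subgroup of $H_i$ that they generate. Indeed, if $l\ge1$, $\varepsilon_j\ne0$ and $m_j\ne m_{j+1}$ for all $j$, then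
\[
\big(\beta_i^{(m_1)}\big)^{\varepsilon_1}\cdots\big(\beta_i^{(m_l)}\big)^{\varepsilon_l}
=\alpha_i^{-m_1}\Big(\beta_i^{\varepsilon_1}\alpha_i^{m_1-m_2}\beta_i^{\varepsilon_2}\cdots\alpha_i^{m_{l-1}-m_l}\beta_i^{\varepsilon_l}\Big)\alpha_i^{m_l},
\]
and the right side is a nonempty reduced word. Let $B_i$ be the subgroup generated by the $\beta_i^{(m)}$ with $m\in K$. These elements form a basis of $B_i$, so $\beta_1^{(m)}\mapsto\beta_2^{(m)}$ defines an isomorphism $B_1\to B_2$, and
\[
H_K=\big\langle\alpha_1,\beta_1,\alpha_2,\beta_2\ \big|\ \beta_1^{(m)}=\beta_2^{(m)}\ (m\in K)\big\rangle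
\]
is the corresponding amalgamated product. We claim that $\beta_1^{(m)}=\beta_2^{(m)}$ in $H_K$ if and only if $m\in K$. One direction is the defining relation. If the equality holds, the element lies in both factors, so $\beta_1^{(m)}\in B_1$. On the free group with basis $\{\beta_1^{(j)}:j\in\mathbb Z\}$, the exponent sum of $\beta_1^{(m)}$ is a homomorphism to $\mathbb Z$ with value $1$ on $\beta_1^{(m)}$; if $m\notin K$ it would vanish on $B_1$. So $m\in K$.

Since $K$ is recursively enumerable, Higman's theorem embeds $H_K$ in a finitely presented group $G=\langle Y\mid E\rangle$. Fix words in $Y^{\pm1}$ for the images of the four generators, and let $u_m$ be the word obtained by substituting them in $\beta_1^{(m)}\big(\beta_2^{(m)}\big)^{-1}$. Then $m\mapsto u_m$ is computable, and $u_m=e$ in $G$ if and only if $m\in K$. By \eqref{eq:word}, the map $m\mapsto S^*_{u_m}$ is a many-one reduction of $K$ to $\mathrm{NIP}(F_n)$. By \eqref{eq:size} and the count of generators and relators of $Q_u$,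
\[
|S^*_{u_m}|\le 4+2(|Y|+3)+2(|E|+|Y|+3)=16+4|Y|+2|E|=:N .
\]
The number $N$ depends only on the fixed presentation of $G$, and not on $m$ or $n$. As every recursively enumerable set is many-one reducible to $K$, both $\mathrm{NIP}(F_n)$ and its restriction to sets with at most $N$ elements are $\Sigma^0_1$-complete.

(3) The criterion for $\mathbb Z$ in Example~\ref{ex:easy} is decidable, and Theorem~\ref{thm:main} covers $n\ge2$.

(4) Let $\pi$ map $M$ onto a nonabelian free group $F$. Then $F$ is finitely generated. A finite generating set involves only finitely many basis elements, and no other basis element lies in the subgroup that these generate, so the basis is finite: $F=F_n$, with $n\ge2$ because $F$ is nonabelian. Choose a preimage in $M$ of each basis element. This defines a homomorphism $\sigma\colon F_n\to M$ with $\pi\sigma$ the identity. By Lemma~\ref{lem:reflect}(b),(c) we have $\mathrm{NIP}(F_n)\le_m\mathrm{NIP}(M)$, and Theorem~\ref{thm:main} applies.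

(5) By Lemma~\ref{lem:order}, the required order exists exactly when $e\notin T_{F_n}(S)$. An algorithm as in (5) would therefore decide $\mathrm{NIP}(F_n)$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{OG}
\emph{Ordering groups and the Identity Problem},
\texttt{https://www.advgrouptheory.com/agta2025/Talks/Ciobanu.pdf}.

\end{thebibliography}
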